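# A twisted copy of $\ell_2\times F_2^{\mathbb N}$ that embeds in no unitary group

## 1. The counterexample theorem

Throughout, topological groups are Hausdorff, inner products are linear in the first variable, $\mathbb N=\{1,2,\dots\}$, and $\ell_2$ is the real Hilbert space with standard basis $(e_n)_{n\ge 1}$. The free group $F_2=\langle a,b\rangle$ is discrete. For a discrete group $\Gamma$, the group $K=\Gamma^{\mathbb N}$ has the product topology, and
$$K_N=\{k\in K:\ k_1=\dots=k_N=e\}.$$
$[E,E]$ is the algebraic commutator subgroup of a group $E$.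

For $\gamma\in F_2$ let $q(\gamma)$ be the number of occurrences of $ab$ (as consecutive letters) in the reduced word of $\gamma$, minus the number of occurrences of $b^{-1}a^{-1}$. Put
$$c(\gamma,\gamma')=q(\gamma)+q(\gamma')-q(\gamma\gamma'),\qquad \sigma(k,l)=\Big(\tfrac1n\,c(k_n,l_n)\Big)_{n\ge1}\quad (k,l\in F_2^{\mathbb N}).$$
We shall see in Section 4 that $|c|\le 3$, so $\sigma(k,l)\in\ell_2$.

**Theorem 1.** Let $G=\ell_2\times F_2^{\mathbb N}$ be the direct product, with the product topology. Let $H$ be the same topological space $\ell_2\times F_2^{\mathbb N}$ with the multiplication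
$$(\alpha,k)(\beta,l)=(\alpha+\beta+\sigma(k,l),\,kl).\tag{1}$$
Then $G$ and $H$ are Polish groups, each with coinciding left and right uniformities, and:

1. $G$ is unitarily representable;
2. the identity map of the set $\ell_2\times F_2^{\mathbb N}$ is a uniform homeomorphism $G\to H$ for the left uniformities;
3. $H$ is not unitarily representable.

The theorem answers, in the negative, a question of Megrelishvili, taken from the notes "On Group and Semigroup Compactifications of Topological Groups" (http://www3.uji.es/~jgalindo/Inv/notesSemCompBook.pdf): *if $G$ is unitarily representable and $H$ is uniformly homeomorphic to $G$ for the left uniformities, is $H$ necessarily unitarily representable?* We shall also prove that the answer is yes when $H$ is amenable (Theorem 2), and determine exactly which twists of the type (1) destroy representability (Theorem 3).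

## 2. Unitary representability and the left uniformity

**Definition.** A topological group $G$ is *unitarily representable* if it is topologically isomorphic to a subgroup of the unitary group $\mathcal U(\mathcal H)$ of some Hilbert space, with the strong operator topology. Equivalently, $G$ has a faithful strongly continuous unitary representation that is a homeomorphism onto its image.

**Definition.** The *left uniformity* of $G$ has the basic entourages $\{(x,y): x^{-1}y\in U\}$, where $U$ runs over the neighbourhoods of $e$; for the *right uniformity* use $xy^{-1}\in U$. Two groups are *uniformly homeomorphic* (for the left uniformities) if there is a bijection $f$ between them such that $f$ and $f^{-1}$ are uniformly continuous for the left uniformities.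

On $\ell_2$ this is the norm uniformity. On a discrete group the diagonal is an entourage, so *every* bijection between discrete groups is a uniform homeomorphism: $\mathbb Z$ and $F_2$ are uniformly homeomorphic. The uniformity can forget the group law completely, and the question asks whether it still remembers embeddability into a unitary group.

**Positive definite functions.** A function $\varphi:G\to\mathbb C$ is positive definite if $\sum_{i,j}a_i\overline{a_j}\,\varphi(x_j^{-1}x_i)\ge 0$ for all finite families $x_i\in G$, $a_i\in\mathbb C$. If $\pi$ is a unitary representation, $\varphi(g)=\langle\pi(g)\xi,\xi\rangle$ is positive definite, since the sum equals $\|\sum_i a_i\pi(x_i)\xi\|^2$. Conversely, a positive definite $\varphi$ with $\varphi(e)=1$ has this form with a cyclic unit vector $\xi$ (the GNS construction), and the representation is strongly continuous if $\varphi$ is continuous. Always $|\varphi|\le\varphi(e)$. Products of positive definite functions (or kernels) are positive definite, by Schur's product theorem. For a unit vector,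
$$\|\pi(g)\xi-\xi\|^2=2-2\operatorname{Re}\varphi(g).\tag{2}$$

Two examples that we need:

- On $\ell_2$ the function $e^{-\|\alpha\|^2}$ is positive definite (Schoenberg). Indeed $e^{-\|\alpha-\beta\|^2}=e^{-\|\alpha\|^2}e^{-\|\beta\|^2}e^{2\langle\alpha,\beta\rangle}$, and $e^{2\langle\alpha,\beta\rangle}$ is a sum of positive multiples of powers of the positive definite kernel $\langle\alpha,\beta\rangle$.
- The indicator $1_L$ of a subgroup $L\le G$ is positive definite: $\sum_{i,j} a_i\overline{a_j}1_L(x_j^{-1}x_i)$ is the sum of $|\sum_{x_i\in C}a_i|^2$ over the cosets $C=xL$.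

**Lemma 1 (separation criterion).**
(a) If $G$ is unitarily representable and $O$ is a neighbourhood of $e$, then there are a strongly continuous unitary representation $\pi$ of $G$, a unit vector $\xi$ and $c_0>0$ such that $\varphi(h)=\langle\pi(h)\xi,\xi\rangle$ satisfies
$$\operatorname{Re}\varphi(h)\le 1-c_0\qquad\text{for all }h\notin O.\tag{3}$$
(b) If for every $O$ in a base of neighbourhoods of $e$ there are a continuous positive definite $\varphi_O$ with $\varphi_O(e)=1$ and a $c_0>0$ for which (3) holds, then $G$ is unitarily representable.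

*Proof.* (a) If $O=G$, condition (3) is empty and the trivial representation will do. Let $O\ne G$, and let $\pi_0$ be a representation that is a homeomorphism onto its image. By the definition of the strong topology there are vectors $\xi_1,\dots,\xi_m$ and $\delta>0$ such that $\|\pi_0(h)\xi_i-\xi_i\|<\delta$ for all $i$ implies $h\in O$. Put $\pi=\pi_0^{\oplus m}$ and $\Xi=\xi_1\oplus\dots\oplus\xi_m$. Then $\Xi\neq0$, as otherwise $O=G$. If $h\notin O$, some $i$ has $\|\pi_0(h)\xi_i-\xi_i\|\ge\delta$, so $\|\pi(h)\Xi-\Xi\|\ge\delta$. With $\xi=\Xi/\|\Xi\|$, (2) gives (3) for $c_0=\delta^2/(2\|\Xi\|^2)$.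

(b) Let $\pi$ be the direct sum of the GNS representations of all the $\varphi_O$, with cyclic vectors $\xi_O$. It is strongly continuous. If $\|\pi(h)\xi_O-\xi_O\|^2<2c_0$, then $\operatorname{Re}\varphi_O(h)>1-c_0$, so $h\in O$. Thus $\pi(h)\to I$ forces $h\to e$. Since $G$ is Hausdorff, $\pi$ is injective, and $\pi^{-1}$ is a homomorphism on $\pi(G)$ continuous at $I$, hence continuous. $\square$

**Easy cases.** If $G$ is locally compact, the answer to the question is yes: $H$ is homeomorphic to $G$, so it is locally compact, and every locally compact group is unitarily representable. To see the latter from Lemma 1(b), given $O$ take a compact symmetric neighbourhood $V$ of $e$ with $V^2\subset O$, and let $\xi=1_V/|V|^{1/2}$ in $L^2$ of the left Haar measure. For the left regular representation $\varphi(g)=|gV\cap V|/|V|$ vanishes off $V^2$, so (3) holds with $c_0=1$. In particular discrete groups cause no trouble, and a counterexample must be infinite-dimensional in some sense.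

## 3. Averaging a transported kernel: the amenable case

Here is the first thing to try in order to prove a positive answer. Let $f:H\to G$ be a uniform homeomorphism and take a positive definite $\varphi$ on $G$ as in Lemma 1(a). Pulling back gives a positive definite *kernel* $\varphi(f(x)^{-1}f(y))$ on $H$ that separates points uniformly. It is not invariant under translations of $H$, since $f$ is no homomorphism. So we average over translations, provided that we have something to average with.

**Definition.** Let $LU(H)$ be the space of bounded functions $F$ on $H$ with $\sup_g|F(gu)-F(g)|\to0$ as $u\to e$. Call $H$ *amenable* if there is a mean $\mathbf m$ (a positive linear functional with $\mathbf m(1)=1$) on $LU(H)$ invariant under all right translations $F\mapsto F(\,\cdot\,h)$. Via $g\mapsto g^{-1}$ this is the usual amenability of a topological group.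

The translations preserve $LU(H)$, since $F(guh)-F(gh)=F(g'\,h^{-1}uh)-F(g')$ with $g'=gh$. A compact group is amenable (integrate against Haar measure). For discrete $H$ we have $LU(H)=\ell^\infty(H)$; $\mathbb Z$ is amenable, $F_2$ is not.

**Theorem 2.** Let $H$ be amenable, and let $f:H\to G$ be a uniform embedding (a uniform homeomorphism onto its image, left uniformities) into a unitarily representable group $G$. Then $H$ is unitarily representable.

*Proof.* We verify the criterion of Lemma 1(b). Let $O$ be a neighbourhood of $e$ in $H$.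

**Step 1: transport a kernel.** Since $f^{-1}$ is uniformly continuous on $f(H)$, there is a neighbourhood $U$ of $e$ in $G$ such that $f(x)^{-1}f(y)\in U$ implies $x^{-1}y\in O$. Take $\pi,\xi,c_0$ from Lemma 1(a) for $G$ and $U$. Put $v(x)=\pi(f(x))\xi$, a unit vector, and
$$\kappa(x,y)=\operatorname{Re}\langle v(y),v(x)\rangle=\operatorname{Re}\langle\pi(f(x)^{-1}f(y))\xi,\xi\rangle=1-\tfrac12\|v(x)-v(y)\|^2 .$$
This is a real symmetric positive definite kernel on $H$: it is the average of a positive definite kernel and its complex conjugate. By construction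
$$x^{-1}y\notin O\ \Longrightarrow\ \kappa(x,y)\le1-c_0.\tag{4}$$
Since $\|v(x)-v(x')\|=\|\pi(f(x)^{-1}f(x'))\xi-\xi\|$, the map $v$ is uniformly continuous for the left uniformity. Hence for each $\varepsilon>0$ there is a neighbourhood $O'$ of $e$ in $H$ with
$$x^{-1}y\in O'\ \Longrightarrow\ \kappa(x,y)\ge1-\varepsilon.\tag{5}$$

**Step 2: the functions to be averaged lie in $LU(H)$.** Fix $x,y$ and let $F(g)=\kappa(gx,gy)$, so $|F|\le1$. Then
$$|F(gu)-F(g)|\le\|v(gux)-v(gx)\|+\|v(guy)-v(gy)\|.$$
Here $(gx)^{-1}(gux)=x^{-1}ux$ tends to $e$ as $u\to e$ and does not depend on $g$; likewise for $y$. Uniform continuity of $v$ gives $F\in LU(H)$.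

**Step 3: average.** Define $\Phi(x,y)=\mathbf m_g[\kappa(gx,gy)]$. By linearity and positivity of $\mathbf m$, $\Phi$ is a real symmetric positive definite kernel. Also $\Phi(hx,hy)=\mathbf m_g[F(gh)]=\mathbf m_g[F(g)]=\Phi(x,y)$. So $\Phi(x,y)=\psi(x^{-1}y)$ with $\psi$ positive definite, and $\psi(e)=\mathbf m(1)=1$.

**Step 4: the estimates survive.** Since $(gx)^{-1}(gy)=x^{-1}y$, the bounds (4) and (5) hold for $\kappa(gx,gy)$ for all $g$ at once. Therefore $\psi\le1-c_0$ off $O$, and $\psi\ge1-\varepsilon$ on $O'$. The second property makes $\psi$ continuous at $e$, hence everywhere: by (2) in the GNS representation, $|\psi(x)-\psi(y)|^2\le\|\pi_\psi(x)\xi_\psi-\pi_\psi(y)\xi_\psi\|^2=2-2\psi(x^{-1}y)$. Lemma 1(b) applies. $\square$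

So the question has a positive answer whenever $H$ is amenable, whatever the unitarily representable group $G$ is, and every counterexample $H$ is necessarily non-amenable. The attempt stops at one point only: in Step 3 there must be an invariant mean. This is why free groups enter.

## 4. The counting function $q$ and a single twisted coordinate

By hand: $q(a)=q(b)=0$, $q(ab)=1$, $q(ba)=0$, $q(b^{-1}a^{-1})=-1$. So $c(a,b)=-1$ and $c(ab,b^{-1})=1+0-0=1$. The properties that we use are these.

**Symmetry.** Inverting a word turns each $ab$ into a $b^{-1}a^{-1}$ and conversely. Hence $q(\gamma^{-1})=-q(\gamma)$, $q(e)=0$, and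
$$c(\gamma^{-1},\gamma)=c(\gamma,\gamma^{-1})=0,\qquad c(e,\gamma)=c(\gamma,e)=0.\tag{6}$$

**Bounded defect.** If the concatenation $uv$ is reduced, then $q(uv)=q(u)+q(v)+j$ with $j\in\{-1,0,1\}$, as only the pair at the junction is new. For arbitrary $\gamma,\gamma'$ let $w$ be the part that cancels: $\gamma=uw$, $\gamma'=w^{-1}v$ with $uw$, $w^{-1}v$, $uv$ all reduced. Then
$$q(\gamma)=q(u)+q(w)+j_1,\quad q(\gamma')=-q(w)+q(v)+j_2,\quad q(\gamma\gamma')=q(u)+q(v)+j_3,$$
so $c(\gamma,\gamma')=j_1+j_2-j_3$ and
$$|c|\le3.\tag{7}$$

**Growth on commutators.** The word $[a,b]^k=(aba^{-1}b^{-1})^k$ is reduced. Its consecutive pairs are of the types $ab$, $ba^{-1}$, $a^{-1}b^{-1}$, $b^{-1}a$. The pair $ab$ occurs $k$ times and $b^{-1}a^{-1}$ never. Hence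
$$q([a,b]^k)=k.\tag{8}$$

Thus $q$ is a homomorphism up to a bounded error (a *quasimorphism*), yet it is unbounded on $[F_2,F_2]$, where every homomorphism to $\mathbb R$ vanishes.

**One coordinate is not enough.** Twist $\mathbb R\times F_2$ by $(s,\gamma)(t,\delta)=(s+t+c(\gamma,\delta),\gamma\delta)$. Since $F_2$ is discrete, the bijection $(s,\gamma)\mapsto(s+q(\gamma),\gamma)$ is a homeomorphism, and it is an isomorphism onto the direct product $\mathbb R\times F_2$: the first coordinate of the image of the product is $s+t+c(\gamma,\delta)+q(\gamma\delta)=s+q(\gamma)+t+q(\delta)$. So one twisted coordinate changes nothing. With infinitely many coordinates and weights $1/n$, the untwisting map would be $\alpha\mapsto\alpha+Q(k)$ with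
$$Q(k)=(q(k_n)/n)_n\in\mathbb R^{\mathbb N},$$
and $Q(k)$ need not lie in $\ell_2$. The defects $c(k_n,l_n)/n$ do. This is the gap that the theorem uses.

## 5. The group $H$: structure, topology, uniformity

**Step 1: $H$ is a group.** The aim is to see (1) as an honest multiplication. Consider
$$\{(A,k)\in\mathbb R^{\mathbb N}\times F_2^{\mathbb N}:\ A-Q(k)\in\ell_2\}\tag{9}$$
and give its elements the coordinates $(\alpha,k)$, $\alpha=A-Q(k)$. For a product in the direct product $\mathbb R^{\mathbb N}\times F_2^{\mathbb N}$ we compute
$$A+B-Q(kl)=\alpha+\beta+Q(k)+Q(l)-Q(kl)=\alpha+\beta+\sigma(k,l),$$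
which is in $\ell_2$ by (7). For an inverse, $-A-Q(k^{-1})=-A+Q(k)=-\alpha$. So (9) is a subgroup, and in coordinates its multiplication is (1), with
$$(\alpha,k)^{-1}=(-\alpha,k^{-1}).\tag{10}$$
Hence $H$ is a group, identified with (9).

**Step 2: $H$ is a topological group.** If $k,k'$ agree in the first $N$ coordinates, and so do $l,l'$, then by (7)
$$\|\sigma(k,l)-\sigma(k',l')\|\le6\Big(\sum_{n>N}n^{-2}\Big)^{1/2}.$$
So $\sigma:K\times K\to\ell_2$ is continuous, where $K=F_2^{\mathbb N}$. By (1) and (10) the operations are continuous. As a space, $H$ is $\ell_2\times F_2^{\mathbb N}$, which is Polish.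

**Step 3: $G$ is representable (Theorem 1(1)).** Every neighbourhood of the identity in $G$ contains some $O=\{\|\alpha\|<r,\ k\in K_N\}$. Let $\varphi(\alpha,k)=e^{-\|\alpha\|^2}\,1_{K_N}(k)$. This is positive definite by the examples in Section 2 and Schur's theorem, and it is continuous because $K_N$ is an open subgroup. Off $O$, either $k\notin K_N$ and $\varphi=0$, or $\|\alpha\|\ge r$ and $\varphi\le e^{-r^2}$. Lemma 1(b) applies.

**Step 4: the uniformities agree (Theorem 1(2)).** Let $V_{r,N}=\{\|\alpha\|<r,\ k\in K_N\}$; these sets form a base at the identity in both groups. In $H$,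
$$(\alpha,k)^{-1}(\beta,l)=(\beta-\alpha+\sigma(k^{-1},l),\,k^{-1}l).$$
Suppose $k^{-1}l\in K_N$. Then $k_n=l_n$ for $n\le N$, so $\sigma(k^{-1},l)_n=c(k_n^{-1},k_n)/n=0$ for these $n$ by (6), and
$$\|\sigma(k^{-1},l)\|\le t_N:=3\Big(\sum_{n>N}n^{-2}\Big)^{1/2}\longrightarrow0.$$
In $G$ the corresponding element is $(\beta-\alpha,k^{-1}l)$. Thus whenever $k^{-1}l\in K_N$, the first coordinates of the elements $x^{-1}y$ computed in $G$ and in $H$ differ by at most $t_N$ in norm. Given $r$ and $N$, enlarge $N$ so that $t_N<r/2$: if $x^{-1}y\in V_{r/2,N}$ in one of the groups, then $x^{-1}y\in V_{r,N}$ in the other. So the left uniformities of $G$ and $H$ are equal.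

For the right uniformity of $H$: $(\alpha,k)(\beta,l)^{-1}=(\alpha-\beta+\sigma(k,l^{-1}),kl^{-1})$. We have $kl^{-1}\in K_N$ iff $k_n=l_n$ for $n\le N$ iff $k^{-1}l\in K_N$, and then $\|\sigma(k,l^{-1})\|\le t_N$ because $c(k_n,k_n^{-1})=0$. So the right uniformity of $H$ is the same one. With $\sigma=0$ this computation shows that the two uniformities of $G$ coincide as well.

It remains to prove Theorem 1(3).

## 6. Why counting products cannot show that $H$ is not representable

Suppose $H$ is representable. Let $O=\{\|\alpha\|<1\}$, take $\pi,\xi,\varphi,c_0$ from Lemma 1(a), and let $\varepsilon>0$. By continuity there is $N$ with $\operatorname{Re}\varphi\ge1-\varepsilon$ on $\{0\}\times K_N$. In $G$ the set $\{0\}\times K_N$ is a subgroup; in $H$ it is not. Its products drift away in the $\ell_2$ direction, and we want to drift out of $O$ while $\varphi$ stays near $1$.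

The natural tool is the triangle inequality for $d(h)=\|\pi(h)\xi-\xi\|=(2-2\operatorname{Re}\varphi(h))^{1/2}$, namely $d(hh')\le d(h)+d(h')$. A product of $m$ elements of $\{0\}\times K_N$ has $d\le m\sqrt{2\varepsilon}$. But by (1) its $\ell_2$-coordinate is a sum of $m-1$ values of $\sigma$ on $K_N\times K_N$, so its norm is at most $(m-1)t_N$. To leave $O$ we need $m\ge1+1/t_N$. Since $N$ was chosen after $\varepsilon$, with no control on its size, the bound $m\sqrt{2\varepsilon}$ says nothing.

In other groups the counting does work. In the integer Heisenberg group, $(x,y,z)(x',y',z')=(x+x',y+y',z+z'+xy')$, the central element $(0,0,x)$ is the commutator of $(x,0,0)$ and $(0,1,0)$. So if $\operatorname{Re}\varphi\ge1-\varepsilon$ on $S=\{(x,y,0)\}$, then $d\le4\sqrt{2\varepsilon}$ on the whole centre, that is, $\operatorname{Re}\varphi\ge1-16\varepsilon$ there, because four factors from $S$ always suffice. We need an estimate of this kind *with no dependence on the number of factors*.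

**Lemma 2.** Let $E$ be a countable discrete group, $Z\le E$ a central subgroup, and $S\subset E$ with $SZ=E$. Let $\pi$ be a unitary representation of $E$, $\xi$ a unit vector, and $\varphi(g)=\langle\pi(g)\xi,\xi\rangle$. If $0\le\varepsilon\le1$ and $\operatorname{Re}\varphi(s)\ge1-\varepsilon$ for all $s\in S$, then
$$\operatorname{Re}\varphi(g)\ge1-8\varepsilon\qquad\text{for all }g\in[E,E].$$

The restriction to $[E,E]$ is needed: if $E=Z=\mathbb Z$ and $S=\{0\}$, the hypothesis is empty and $\varphi$ can be any character.

**The mechanism, when $Z$ acts by scalars.** Suppose $\pi(z)=\chi(z)I$ for $z\in Z$. Then $|\varphi(sz)|=|\varphi(s)|\ge1-\varepsilon$, so $|\varphi|$ is near $1$ on *all* of $E$. Now $|\varphi|^2$ is a matrix coefficient of the conjugation action of $E$ on Hilbert–Schmidt operators, at the rank-one projection $P$ onto $\mathbb C\xi$. A vector moved little by the whole group lies near an invariant vector, by averaging, and this costs nothing in the number of factors. So $P$ lies near an operator commuting with $\pi(E)$. Its top eigenspace will be an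 invariant *line* close to $\xi$, and $E$ acts on a line through a character, which is trivial on $[E,E]$.

**What is missing in general.** If $Z$ acts through many characters, $|\varphi|$ need not be near $1$ on $E$: for $E=Z=\mathbb Z$, $S=\{0\}$ and the regular representation with $\xi=\delta_0$, $\varphi$ vanishes off $0$. So we first split $\varphi$ over the characters of $Z$.

## 7. Proof of Lemma 2

Two recalls. For a unitary representation of a countable discrete abelian group $Z$, the spectral theorem gives a projection-valued measure $p$ on the compact metrizable group $X=\widehat Z$ with $\pi(z)=\int_X\chi(z)\,dp(\chi)$; an operator commuting with all $\pi(z)$ commutes with all $p(B)$. (For $Z=\mathbb Z$, this is the spectral theorem for the unitary $\pi(1)$, with $X$ the circle.) The Hilbert–Schmidt operators on $\mathcal H$ form a Hilbert space $HS(\mathcal H)$ with $\langle A,B\rangle=\operatorname{tr}(B^*A)$. If $P$ is the projection onto $\mathbb C\xi$, $\|\xi\|=1$, then $\langle P,T\rangle=\langle T\xi,\xi\rangle$ for self-adjoint $T$; for projections $P,R$ onto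 $\mathbb C\xi,\mathbb C\eta$ with unit vectors, $\langle P,R\rangle=|\langle\xi,\eta\rangle|^2$.

**Step 1: split $\varphi$ over the characters of $Z$.** We want $\varphi$ to be an integral of positive definite functions on which $Z$ acts by scalars. Let $p$ be the spectral measure of $\pi|_Z$. As $Z$ is central, $p$ commutes with $\pi(E)$. For Borel $B\subset X$ put
$$\nu_g(B)=\langle p(B)\pi(g)\xi,\xi\rangle=\langle\pi(g)p(B)\xi,p(B)\xi\rangle,\qquad\mu=\nu_e .$$
$\mu$ is a probability measure, and $|\nu_g(B)|\le\|p(B)\xi\|^2=\mu(B)$. So the complex measure $\nu_g$ has a density $f_g=d\nu_g/d\mu$, and $\varphi(g)=\nu_g(X)=\int f_g\,d\mu$.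

For finitely supported $\alpha:E\to\mathbb Q(i)$, every Borel $B$, and $z\in Z$,
$$\sum_{g,h}\alpha_g\overline{\alpha_h}\,\nu_{h^{-1}g}(B)=\Big\|\sum_g\alpha_g\pi(g)p(B)\xi\Big\|^2\ge0,\qquad \nu_{zg}(B)=\langle p(B)\pi(z)\pi(g)\xi,\xi\rangle=\int_B\chi(z)\,d\nu_g(\chi).$$
Since this holds for all $B$, we get $\mu$-almost everywhere $\sum_{g,h}\alpha_g\overline{\alpha_h}f_{h^{-1}g}(\chi)\ge0$ for each $\alpha$, $f_{zg}(\chi)=\chi(z)f_g(\chi)$ for each $z,g$, and $f_e=1$. As $E$ is countable these are countably many conditions, so they all hold on a Borel set $X_0$ with $\mu(X_0)=1$. Coefficients in $\mathbb Q(i)$ approximate complex ones. Hence for every $\chi\in X_0$ the function $g\mapsto f_g(\chi)$ is positive definite, with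
$$f_e(\chi)=1,\qquad f_{zg}(\chi)=\chi(z)f_g(\chi)\quad(z\in Z,\ g\in E).\tag{11}$$

**Step 2: $E$ acts on Hilbert–Schmidt operators in each fibre.** The purpose is to realise $|f_g|^2$ as a matrix coefficient. Fix $\chi\in X_0$ and let $(\pi_\chi,\mathcal H_\chi,\xi_\chi)$ be the GNS triple of $f_\cdot(\chi)$. (By (11), $\langle\pi_\chi(z)\pi_\chi(g)\xi_\chi,\pi_\chi(h)\xi_\chi\rangle=f_{h^{-1}zg}=f_{zh^{-1}g}=\chi(z)f_{h^{-1}g}$, so $\pi_\chi(z)=\chi(z)I$.) Let $P_\chi$ be the projection onto $\mathbb C\xi_\chi$, and let $\rho_\chi(g)T=\pi_\chi(g)T\pi_\chi(g)^*$, a unitary representation on $HS(\mathcal H_\chi)$. Since $\rho_\chi(g)P_\chi$ is the projection onto $\mathbb C\pi_\chi(g)\xi_\chi$,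
$$\langle\rho_\chi(g)P_\chi,P_\chi\rangle=|\langle\pi_\chi(g)\xi_\chi,\xi_\chi\rangle|^2=|f_g(\chi)|^2.\tag{12}$$
Let $T_\chi$ be the orthogonal projection of $P_\chi$ onto the closed subspace of $\rho_\chi$-invariant operators (those commuting with $\pi_\chi(E)$), and
$$m_\chi=\|T_\chi\|_{HS}^2=\langle P_\chi,T_\chi\rangle\in[0,1].$$

**Step 3: compute $T_\chi$ and $m_\chi$ by averaging.** We need $T_\chi\ge0$, measurability of $m_\chi$, and a formula for it through (12). Let $\kappa$ be a symmetric probability measure on $E$ with full support; it exists as $E$ is countable. Then $\rho_\chi(\kappa)=\sum_g\kappa(g)\rho_\chi(g)$ is a self-adjoint contraction. It is $\kappa(e)I$ plus an operator of norm at most $1-\kappa(e)$, so its spectrum lies in $[2\kappa(e)-1,1]$, which omits $-1$. On this interval $t^k\to1_{\{1\}}(t)$ boundedly, so by the spectral theorem $\rho_\chi(\kappa)^k$ converges strongly to the projection onto $\ker(1-\rho_\chi(\kappa))$.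

This kernel is the space of invariant operators. Invariant operators clearly lie in it. Conversely, if $\rho_\chi(\kappa)T=T$ then $\sum_g\kappa(g)\operatorname{Re}\langle\rho_\chi(g)T,T\rangle=\|T\|^2$. Each term is at most $\kappa(g)\|T\|^2$ and $\kappa(g)>0$, so $\operatorname{Re}\langle\rho_\chi(g)T,T\rangle=\|T\|^2$ for every $g$, that is, $\|\rho_\chi(g)T-T\|^2=0$.

Therefore $\rho_\chi(\kappa)^kP_\chi=\sum_g\kappa^{*k}(g)\rho_\chi(g)P_\chi\to T_\chi$ in $HS$. The approximants are positive operators, so $T_\chi\ge0$. Pairing with $P_\chi$ and using (12),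
$$\sum_g\kappa^{*k}(g)\,|f_g(\chi)|^2\longrightarrow m_\chi\qquad(k\to\infty).\tag{13}$$
In particular $m_\chi$ is measurable in $\chi$.

**Step 4: $m_\chi$ is near $1$ on average.** This is where the hypothesis enters. Let $g\in E$ and write $g=sz$ with $s\in S$, $z\in Z$. By (11), $|f_g|=|f_s|$ on $X_0$. So, by Cauchy–Schwarz,
$$\int|f_g|^2d\mu=\int|f_s|^2d\mu\ge\Big|\int f_s\,d\mu\Big|^2=|\varphi(s)|^2\ge(1-\varepsilon)^2 .$$
The bound is the same for all $g\in E$. The left sides of (13) are between $0$ and $1$, so dominated convergence gives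
$$\int m_\chi\,d\mu=\lim_k\sum_g\kappa^{*k}(g)\int|f_g|^2\,d\mu\ge(1-\varepsilon)^2\ge1-2\varepsilon.\tag{14}$$

**Step 5: an invariant line in good fibres.** We claim that for $\chi\in X_0$ and $g\in[E,E]$,
$$\operatorname{Re}f_g(\chi)\ge4m_\chi-3.\tag{15}$$
If $m_\chi\le\frac12$, the right side is at most $-1$, and $|f_g(\chi)|\le1$. So let $m_\chi>\frac12$, and drop the index $\chi$ on $T,P,m$.

$T$ is a nonzero positive compact operator commuting with $\pi_\chi(E)$. Let $\lambda>0$ be its largest eigenvalue, $F$ the eigenspace, $d=\dim F<\infty$. $F$ is $\pi_\chi(E)$-invariant. We have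
$$m=\langle P,T\rangle=\langle T\xi_\chi,\xi_\chi\rangle\le\lambda,\qquad d\lambda^2\le\|T\|_{HS}^2=m\le\lambda .$$
Hence $d\le1/\lambda\le1/m<2$, so $d=1$. Write $F=\mathbb C\eta$ with $\|\eta\|=1$, and let $R$ be the projection onto $F$. It is an invariant Hilbert–Schmidt operator. Since $P-T$ is orthogonal to all invariant operators,
$$|\langle\xi_\chi,\eta\rangle|^2=\langle P,R\rangle=\langle T,R\rangle=\langle T\eta,\eta\rangle=\lambda .$$
So $\xi_\chi$ is close to the invariant line. $E$ acts on $F$ through a character, so $\pi_\chi(g)\eta=\eta$ for $g\in[E,E]$. Put $\xi'=\xi_\chi-\langle\xi_\chi,\eta\rangle\eta\in F^\perp$; then $\|\xi'\|^2=1-\lambda$. Since $F^\perp$ is also invariant, for $g\in[E,E]$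
$$\operatorname{Re}f_g(\chi)=\lambda+\operatorname{Re}\langle\pi_\chi(g)\xi',\xi'\rangle\ge\lambda-(1-\lambda)=2\lambda-1\ge2m-1\ge4m-3,$$
the last step because $m\le1$. This proves (15).

**Step 6: integrate.** For $g\in[E,E]$, (15) and (14) give
$$\operatorname{Re}\varphi(g)=\int\operatorname{Re}f_g\,d\mu\ge4\int m_\chi\,d\mu-3\ge4(1-2\varepsilon)-3=1-8\varepsilon.\qquad\square$$

## 8. $H$ is not unitarily representable

*Proof of Theorem 1(3).* Suppose $H$ is unitarily representable.

**Step 1: fix the constants.** Let $O=\{(\alpha,k):\|\alpha\|<1\}$, an open neighbourhood of the identity, and take $\pi,\xi,\varphi,c_0$ from Lemma 1(a), so that (3) holds. Choose $\varepsilon\in(0,1]$ with $8\varepsilon<c_0$. By continuity of $\varphi$ there are $r>0$ and $N$ with $\operatorname{Re}\varphi\ge1-\varepsilon$ on $\{\|\alpha\|<r,\ k\in K_N\}$. Fix $n>N$.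

**Step 2: find the situation of Lemma 2 inside $H$.** View $H$ as the subgroup (9) of $\mathbb R^{\mathbb N}\times F_2^{\mathbb N}$, and let
$$E=\{(A,k)\in H:\ A_j=0,\ k_j=e\ (j\ne n),\ A_n\in\tfrac1n\mathbb Z\}\cong\tfrac1n\mathbb Z\times F_2 ,$$
a countable group. (The condition $A-Q(k)\in\ell_2$ holds automatically, as only the $n$-th coordinate is nonzero.) Let $Z=\frac1n\mathbb Z\times\{e\}$, which is central, and
$$S=\{(q(\gamma)/n,\gamma):\gamma\in F_2\}.$$
Then $SZ=E$. In coordinates, the elements of $S$ are $(0,k)$ with $k\in K_N$, because $\alpha_n=q(\gamma)/n-q(\gamma)/n=0$ and $n>N$. So $\operatorname{Re}\varphi\ge1-\varepsilon$ on $S$.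

**Step 3: contradiction.** By Lemma 2, applied to $\pi|_E$, $\operatorname{Re}\varphi\ge1-8\varepsilon>1-c_0$ on $[E,E]$. The element $g=(0,[a,b]^n)\in\frac1n\mathbb Z\times F_2$ is the $n$-th power of the commutator of $(0,a)$ and $(0,b)$, so $g\in[E,E]$. By (8) its $\ell_2$-coordinate is
$$\alpha=-\frac{q([a,b]^n)}n\,e_n=-e_n .$$
So $\|\alpha\|=1$ and $g\notin O$, and (3) gives $\operatorname{Re}\varphi(g)\le1-c_0$, a contradiction. $\square$

**Remark.** The inclusion of $H$ in $\mathbb R^{\mathbb N}\times F_2^{\mathbb N}$ is injective and continuous: each coordinate of $\alpha+Q(k)$ depends continuously on $(\alpha,k)$. The target is unitarily representable: its neighbourhoods of the identity contain sets $\{|A_j|<r\ (j\le M),\ k\in K_M\}$, and $\prod_{j\le M}e^{-A_j^2}\cdot1_{K_M}(k)$ satisfies the criterion of Lemma 1(b). So $H$ does have a faithful strongly continuous unitary representation. What fails is precisely that any such representation be a homeomorphism onto its image.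

## 9. Bounded cohomology decides which twists are representable

Only a few properties of $c$ were used, and they can be isolated. Let $\Gamma$ be any discrete group.

**Definition.** A *bounded 2-cocycle* is a bounded function $c:\Gamma\times\Gamma\to\mathbb R$ with
$$c(x,y)+c(xy,z)=c(y,z)+c(x,yz).\tag{16}$$
Its class $[c]\in H^2_b(\Gamma;\mathbb R)$ vanishes iff $c(x,y)=\beta(x)+\beta(y)-\beta(xy)$ for some *bounded* $\beta:\Gamma\to\mathbb R$.

*Example with zero class.* If $\Gamma$ is amenable, take a left-invariant mean $\mathbf m$ on $\ell^\infty(\Gamma)$ and $\beta(x)=\mathbf m_z[c(x,z)]$. Averaging (16) over $z$ gives $c(x,y)+\beta(xy)=\beta(y)+\beta(x)$, so $[c]=0$.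

*Example with nonzero class.* For $\Gamma=F_2$ and $c$ as in Section 1, suppose $c(x,y)=\beta(x)+\beta(y)-\beta(xy)$ with $\beta$ bounded. Then $q-\beta$ is a homomorphism to $\mathbb R$, so it vanishes at $[a,b]^k$, and $\beta([a,b]^k)=k$ by (8), a contradiction. Here $c$ is the coboundary of the *unbounded* function $q$.

**Normalisation.** In (16), $x=y=e$ gives $c(e,z)=c(e,e)$, and $y=z=e$ gives $c(x,e)=c(e,e)$. Subtracting the constant $c(e,e)$, which is the coboundary of a constant function, does not change the class. So we may assume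
$$c(e,\cdot)=c(\cdot,e)=0,\tag{17}$$
and we let $C$ be a bound for $|c|$. With $(x,x^{-1},x)$ in (16) we get $c(x,x^{-1})=c(x^{-1},x)$.

Let $w=(w_n)\in\ell_2$ with all $w_n>0$, $K=\Gamma^{\mathbb N}$, $\sigma(k,l)=(w_nc(k_n,l_n))_n\in\ell_2$, and let $H_c=\ell_2\times K$ with the product topology and the multiplication $(\alpha,k)(\beta,l)=(\alpha+\beta+\sigma(k,l),kl)$.

**Theorem 3.** $H_c$ is a topological group, uniformly homeomorphic for the left uniformities (via the identity map) to the unitarily representable group $\ell_2\times\Gamma^{\mathbb N}$. Moreover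
$$H_c\text{ is unitarily representable}\iff[c]=0\text{ in }H^2_b(\Gamma;\mathbb R).$$

Theorem 1(3) is the case $\Gamma=F_2$, $w_n=1/n$, and $c$ the coboundary of $q$.

*Proof.* **Step 1: group, topology, uniformity.** We repeat Section 5 without the help of $Q$. Associativity is (16) in each coordinate. The identity is $(0,e)$ by (17), and $(\alpha,k)^{-1}=(-\alpha-\sigma(k^{-1},k),k^{-1})$, where we use $c(x,x^{-1})=c(x^{-1},x)$ to see that this inverse is two-sided. Each coordinate of $\sigma(k,l)$ depends on one coordinate of $(k,l)$, and its tails are at most $C(\sum_{n>N}w_n^2)^{1/2}$, so $\sigma$ and the operations are continuous. Next,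
$$(\alpha,k)^{-1}(\beta,l)=(\beta-\alpha-\sigma(k^{-1},k)+\sigma(k^{-1},l),\,k^{-1}l).$$
If $k^{-1}l\in K_N$, then $k_n=l_n$ for $n\le N$, so the two $\sigma$-terms cancel in the first $N$ coordinates. They contribute at most $2C(\sum_{n>N}w_n^2)^{1/2}\to0$ in norm. As in Step 4 of Section 5, the left uniformity is that of the direct product. The direct product $\ell_2\times\Gamma^{\mathbb N}$ is representable by Step 3 of Section 5, which used nothing about $F_2$ except discreteness.

**Step 2: if $[c]=0$, untwist.** Let $c(x,y)=\beta(x)+\beta(y)-\beta(xy)$ with $\beta$ bounded. The map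
$$(\alpha,k)\mapsto(\alpha+(w_n\beta(k_n))_n,\,k)$$
goes from $H_c$ to the direct product $\ell_2\times K$. It is well defined because $\beta$ is bounded, and bijective. It is multiplicative because $w_nc(k_n,l_n)+w_n\beta(k_nl_n)=w_n\beta(k_n)+w_n\beta(l_n)$. It is a homeomorphism because $k\mapsto(w_n\beta(k_n))_n\in\ell_2$ is continuous, again by small tails. So $H_c$ is unitarily representable.

From now on let $[c]\ne0$. Let $E_c=\mathbb R\times\Gamma$ with $(s,x)(t,y)=(s+t+c(x,y),xy)$, a group as in Step 1, and $p(s,x)=s$. Then $|p(gh)-p(g)-p(h)|\le C$.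

**Step 3: $p$ is unbounded on $[E_c,E_c]$.** This replaces (8). First we homogenize $p$. By induction $|p(g^l)-lp(g)|\le(l-1)C$. Applying this to $g^k$ and dividing by $kl$ gives $|p(g^{kl})/(kl)-p(g^k)/k|\le C/k$. Exchanging $k$ and $l$ and comparing, $|p(g^k)/k-p(g^l)/l|\le C/k+C/l$. So $\bar p(g)=\lim_kp(g^k)/k$ exists. Also $|\bar p-p|\le C$ and $\bar p(g^k)=k\bar p(g)$, and therefore $|\bar p(gh)-\bar p(g)-\bar p(h)|\le D:=4C$.

Suppose $p$ is bounded on $[E_c,E_c]$. Then so is $\bar p$, and since $\bar p(g^k)=k\bar p(g)$, it vanishes there. For $g,h\in E_c$ the elements $(gh)^k$ and $g^kh^k$ have the same image in $E_c/[E_c,E_c]$, so $(gh)^k=g^kh^kv_k$ with $v_k\in[E_c,E_c]$. Using the defect bound twice and $\bar p(v_k)=0$,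
$$|k\bar p(gh)-k\bar p(g)-k\bar p(h)|\le2D\quad\text{for all }k,$$
so $\bar p$ is a homomorphism. Put $\beta(x)=\bar p(0,x)$. As $p(0,x)=0$, $|\beta|\le C$. By (17), $(s,e)^k=(ks,e)$, so $\bar p(s,e)=s$, and $(0,x)(0,y)=(c(x,y),xy)=(c(x,y),e)(0,xy)$. Applying the homomorphism $\bar p$ gives $\beta(x)+\beta(y)=c(x,y)+\beta(xy)$ with $\beta$ bounded. So $[c]=0$, a contradiction.

**Step 4: apply Lemma 2.** Suppose $H_c$ is unitarily representable. With $O=\{\|\alpha\|<1\}$ take $\pi,\xi,\varphi,c_0$ from Lemma 1(a). Choose $\varepsilon\in(0,1]$ with $8\varepsilon<c_0$, and $N$ with $\operatorname{Re}\varphi\ge1-\varepsilon$ on $\{0\}\times K_N$. Fix $n>N$. The map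
$$j_n:E_c\to H_c,\qquad j_n(s,x)=(w_ns\,e_n,\ x\text{ in place }n\text{ and }e\text{ elsewhere})$$
is a homomorphism: by (17) the coordinates of $\sigma$ other than the $n$-th vanish, and the $n$-th is $w_nc(x,y)$. By Step 3 choose $g\in[E_c,E_c]$ with $w_n|p(g)|\ge1$.

Lemma 2 needs a countable group, so we cut down. The element $g$ is a product of commutators, and their inverses, of finitely many elements $(s_i,x_i)$. Let $\Gamma_0\le\Gamma$ be generated by the $x_i$, and $\Lambda\le\mathbb R$ by the $s_i$ and $c(\Gamma_0\times\Gamma_0)$. Both are countable, and $E=\Lambda\times\Gamma_0\subset E_c$ is a subgroup, since products and inverses only add values of $\pm c$ on $\Gamma_0\times\Gamma_0$. Moreover $g\in[E,E]$. The subgroup $Z=\Lambda\times\{e\}$ is central by (17), and $S=\{0\}\times\Gamma_0$ satisfies $SZ=E$, as $(0,x)(t,e)=(t,x)$. Since $n>N$, $j_n(S)\subset\{0\}\times K_N$, so $\operatorname{Re}\varphi(j_n(s))\ge1-\varepsilon$ for $s\in S$. Lemma 2, applied to $\pi\circ j_n|_E$ and $\xi$, gives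
$$\operatorname{Re}\varphi(j_n(g))\ge1-8\varepsilon>1-c_0 .$$
But the $\ell_2$-coordinate of $j_n(g)$ has norm $w_n|p(g)|\ge1$, so $j_n(g)\notin O$, and (3) gives $\operatorname{Re}\varphi(j_n(g))\le1-c_0$. This contradiction shows that $H_c$ is not unitarily representable. $\square$
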